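# The sign of $V_{(p+1)/4}(k,-1)$ modulo $p$ when $2p=x^2+(k^2+4)y^2$

## Theorem on $V_n$ and $U_n$ at $n=(p+1)/4$

For integers $a,b$ the Lucas sequences are defined by $U_0(a,b)=0$, $U_1(a,b)=1$, $V_0(a,b)=2$, $V_1(a,b)=a$, and by the common recursion $W_{j+1}=aW_j-bW_{j-1}$ for $j\ge 1$. We only use $b=-1$, and write $U_j=U_j(k,-1)$, $V_j=V_j(k,-1)$. For an odd integer $a$, or more generally for a 2-adic unit $a$, put
$$\left(\tfrac 2a\right)=(-1)^{(a^2-1)/8},\qquad \left(\tfrac{-2}a\right)=\begin{cases}1&a\equiv 1,3\pmod 8,\\-1&a\equiv 5,7\pmod 8.\end{cases}$$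
Both symbols are multiplicative in $a$ and depend only on $a$ modulo $8$. The first is $+1$ for $a\equiv\pm1$ and $-1$ for $a\equiv \pm3\pmod 8$.

**Theorem.** Let $k$ be an odd integer and write $D=k^2+4=dm^2$ with integers $d,m\ge 1$. Let $p\equiv 3\pmod 4$ be a prime with $2p=x^2+dy^2$ for some $x,y\in\mathbb Z$. Put
$$n=\frac{p+1}4,\qquad s=\left(\frac{2}{(p-1)/2}\right)\left(\frac{2}{my}\right)=(-1)^{\frac{\left(\frac{p-1}2my\right)^2-1}{8}} .$$

(A) Modulo $p$,
$$V_n\equiv\begin{cases} s(-2)^n & k\equiv 1,11\pmod{16},\\ -s(-2)^n& k\equiv 3,9\pmod{16},\\ s\,2^n& k\equiv 5,15\pmod{16},\\ -s\,2^n& k\equiv 7,13\pmod{16}.\end{cases}$$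

(B) $\displaystyle U_n\equiv(-1)^{\frac{k-1}2}\left(\frac{-2}{mxy}\right)\frac{y}{mx}\,V_n\pmod p.$

**Corollary (the case $m=1$).** Let $p\equiv 3\pmod 4$ be a prime, let $k$ be odd, and suppose $2p=x^2+(k^2+4)y^2$ with $x,y\in\mathbb Z$. If $k\equiv 1,3\pmod 8$, then
$$V_{\frac{p+1}4}(k,-1)\equiv \pm(-1)^{\frac{\left(\frac{p-1}2y\right)^2-1}8}(-2)^{\frac{p+1}4}\pmod p,$$
with $+$ for $k\equiv 1,11\pmod{16}$ and $-$ for $k\equiv 3,9\pmod{16}$. If $k\equiv 5,7\pmod 8$, then
$$V_{\frac{p+1}4}(k,-1)\equiv \pm(-1)^{\frac{\left(\frac{p-1}2y\right)^2-1}8}\,2^{\frac{p+1}4}\pmod p,$$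
with $+$ for $k\equiv 5,15\pmod{16}$ and $-$ for $k\equiv 7,13\pmod{16}$.

The corollary was posed as a conjecture, to be proved or disproved for all odd $k$, in a paper on congruences for $\left(A+\sqrt{A^2+mB^2}\right)^{\frac{p-1}2}$. The case $k=1$ has been proved by C.N. Beli. So the conjecture is true for every odd $k$. The proof below does not use the case $k=1$; it reproves it.

## What the statement says, and six primes by hand

Let $\varepsilon=\frac{k+\sqrt D}2$ and $\bar\varepsilon=\frac{k-\sqrt D}2$. They are the roots of $X^2-kX-1$, so $\varepsilon\bar\varepsilon=-1$ and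
$$V_j=\varepsilon^j+\bar\varepsilon^j,\qquad \sqrt D\,U_j=\varepsilon^j-\bar\varepsilon^j,\qquad \varepsilon^j=\tfrac12\left(V_j+U_j\sqrt D\right).$$
Thus (A) and (B) together determine the power $\varepsilon^{(p+1)/4}$ modulo $p$ completely.

**The expressions make sense.** Since $k$ is odd, $D\equiv 5\pmod 8$; so $m$ is odd, $m^2\equiv1$, and $d\equiv 5\pmod 8$. From $2p=x^2+dy^2$ with $d$ odd, $x$ and $y$ have the same parity, and they are not both even because $4\nmid 2p$. So $x,y$ are odd, and so is $\frac{p-1}2$. Next, $p\nmid D$: otherwise $k^2\equiv-2^2\pmod p$, and since $-1$ is not a square modulo $p$ this forces $p\mid 2$. In particular $p\nmid dm$. Finally, if $p$ divided one of $x,y$, it would divide the other, and then $p^2\mid 2p$, which is false. So $p\nmid xy$, and $\frac y{mx}$ makes sense modulo $p$.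

**Small cases.**

- $k=1$, $p=3$: $6=1^2+5\cdot 1^2$, $n=1$, $s=\left(\frac 21\right)\left(\frac21\right)=1$. Prediction: $V_1\equiv -2\equiv 1\pmod 3$; indeed $V_1=1$.
- $k=1$, $p=7$: $14=3^2+5\cdot1^2$, $n=2$, $s=\left(\frac23\right)\left(\frac 21\right)=-1$. Prediction: $V_2\equiv-4\equiv 3\pmod 7$; indeed $V_2=3$.
- $k=1$, $p=23$: $46=1^2+5\cdot 3^2$, $n=6$, $s=\left(\frac2{11}\right)\left(\frac23\right)=1$. Prediction: $V_6\equiv 64\equiv 18\pmod{23}$; indeed $V_j$ runs $2,1,3,4,7,11,18$.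
- $k=3$, $p=7$: $D=13$, $14=1^2+13\cdot1^2$, $n=2$, $s=\left(\frac 23\right)=-1$. Prediction: $V_2\equiv -s\cdot 4=4\pmod 7$; indeed $V_2=k^2+2=11\equiv 4$. Part (B) predicts $U_2\equiv(-1)\cdot1\cdot V_2\equiv -4\equiv 3$; indeed $U_2=k=3$.
- $k=5$, $p=19$: $D=29$, $38=3^2+29\cdot1^2$, $n=5$, $s=\left(\frac29\right)=1$. Prediction: $V_5\equiv 32\equiv 13\pmod{19}$; indeed $V_j$ runs $2,5,27,140,727,3775$, and $3775=19\cdot198+13$.
- $k=11$, $p=3$: $D=125=5\cdot 5^2$, so $d=m=5$ is allowed, with $6=1^2+5\cdot1^2$, $n=1$, $s=\left(\frac21\right)\left(\frac25\right)=-1$. Prediction: $V_1\equiv(-1)(-2)=2\pmod 3$; indeed $V_1=11\equiv 2$.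

## Squaring gives $V_n\equiv\pm2^n$, and loses the sign

The first thing to try is repeated squaring. From $x^2\equiv-dy^2\pmod p$ we see that $-d$ is a nonzero square modulo $p$. As $-1$ is not a square, $d$ and hence $D$ is a non-residue. So in $\mathbb F_{p^2}$ the map $z\mapsto z^p$ sends $\sqrt D$ to $-\sqrt D$. Therefore $\varepsilon^p=\bar\varepsilon$ and $\varepsilon^{p+1}=-1$, so that $V_{p+1}\equiv-2\pmod p$. Now use $V_{2j}=V_j^2-2(-1)^j$ twice, with $4n=p+1$:
$$V_{2n}^2=V_{4n}+2\equiv 0,\qquad V_n^2=V_{2n}+2(-1)^n\equiv 2(-1)^n\pmod p .$$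
On the other hand $4^n=2\cdot 2^{(p-1)/2}\equiv 2\left(\frac2p\right)$, where $\left(\frac 2p\right)=1$ exactly when $p\equiv 7\pmod 8$, that is, when $n$ is even. So $4^n\equiv 2(-1)^n\equiv V_n^2$, and
$$V_n\equiv\pm 2^n\pmod p .$$

So the whole content of (A) is one sign, and the argument above cannot see it. It used only that $p\equiv3\pmod4$ and that $-d$ is a nonzero square modulo $p$; the number $y$ never entered. Nor is the sign a function of $p$ modulo $16$: for $k=1$ the primes $7$ and $23$ are both $\equiv 7\pmod{16}$, while $V_2=3\equiv-2^2\pmod 7$ and $V_6=18\equiv+2^6\pmod{23}$.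

What the computation does tell us is where the sign lives. In $\mathbb F_{p^2}$ we have $(\varepsilon/2)^{4n}=\varepsilon^{p+1}/2^{p+1}=-\frac14$. The four roots of $X^4=-\frac14$ are $\frac{\pm1\pm i}2$, because $(1+i)^4=-4$. So $(\varepsilon/2)^n$ is one of these four, and the question is which one. Choosing a fourth root $\alpha$ of $\varepsilon/2$, we have $(\varepsilon/2)^n=\alpha^{p+1}=\alpha^p\cdot\alpha$, and $\alpha\mapsto\alpha^p$ is a Frobenius. So we want a Frobenius element in the extension generated by $\alpha$, and class field theory over $\mathbb Q(\sqrt{-d})$, where $x+y\sqrt{-d}$ lives, can compute it.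

## Reduction to $k\equiv 1,3\pmod 8$

This reduction halves the later work. By induction from the recursion, $V_n(-k,-1)=(-1)^nV_n(k,-1)$ and $U_n(-k,-1)=(-1)^{n-1}U_n(k,-1)$, while $D,d,m,x,y,s$ do not change under $k\mapsto-k$. If $k\equiv 5,15,7,13\pmod{16}$, then $-k\equiv 11,1,9,3\pmod{16}$ respectively. So (A) for $-k$ reads $V_n(-k,-1)\equiv\pm s(-2)^n$, with $+$ for $k\equiv5,15$ and $-$ for $k\equiv 7,13$. Multiplying by $(-1)^n$ and using $(-1)^n(-2)^n=2^n$ gives (A) for $k$. In (B), replacing $k$ by $-k$ multiplies $U_n$ by $(-1)^{n-1}$ and $V_n$ by $(-1)^n$, a relative sign $-1$; and $(-1)^{(k-1)/2}$ also changes sign, since $\frac{k-1}2+\frac{-k-1}2=-1$. So (B) for $-k$ gives (B) for $k$.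

**From now on $k\equiv 1,3\pmod 8$.**

## Reciprocity symbols and the transfer

We recall the facts of class field theory that will be used; see Serre, *Local Fields*, Ch. XI §3 and XIII, and Cassels–Fröhlich, Ch. VI.

For a finite abelian extension $L/K$ of finite extensions of $\mathbb Q_\ell$ there is a surjective homomorphism $a\mapsto(a,L/K)$ from $K^*$ to $\mathrm{Gal}(L/K)$, with kernel $N_{L/K}L^*$, such that:

1. If $L/K$ is unramified, units have trivial symbol and a uniformizer has the Frobenius as its symbol.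
2. If $K\subset L'\subset L$, then $(a,L/K)$ restricts on $L'$ to $(a,L'/K)$.
3. If $K'/K$ is finite and $a\in K'^*$, then $(a,LK'/K')$ restricts on $L$ to $(N_{K'/K}a,L/K)$.
4. If $L/K$ is only Galois, with group $\mathcal G$, and $K\subset K'\subset L$ with $\Gamma=\mathrm{Gal}(L/K')$ abelian, then for $a\in K^*$ the symbol $(a,L/K')$ is the image of the symbol of $a$ in $\mathcal G^{ab}$ under the transfer $\mathcal G^{ab}\to\Gamma$.
5. (Artin reciprocity.) If $L/K$ is a finite abelian extension of number fields and $\xi\in K^*$, then $\prod_v(\xi,L/K)_v=1$, where $(\xi,L/K)_v$ is the local symbol at $v$, viewed in the decomposition group. At a complex place the symbol is trivial.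

When $\Gamma$ is abelian of index 2 in $\mathcal G$ and $\rho\in\mathcal G\setminus\Gamma$, the transfer sends $\gamma\in\Gamma$ to $\gamma\cdot\rho\gamma\rho^{-1}$ and $g\notin\Gamma$ to $g^2$. For example, for $\mathcal G=S_3$ and $\Gamma=A_3$ it is trivial: a transposition inverts $A_3$ by conjugation and has square $1$. For $\mathcal G$ cyclic of order $4$ it is not trivial: a generator goes to its square.

**Example (the symbol for $\mathbb Q_2(i)/\mathbb Q_2$).** The norm group $\{u^2+w^2\}$ contains $2=1+1$, $5=1+4$ and all squares, hence all $2^rv$ with $v\equiv 1\pmod 4$, because $1+4\mathbb Z_2$ is generated by $5$ and $1+8\mathbb Z_2=(\mathbb Z_2^*)^2$. These elements form a subgroup of index 2 in $\mathbb Q_2^*$, and the norm group has index 2. So $(2^rv,\mathbb Q_2(i)/\mathbb Q_2)=1$ if and only if $v\equiv1\pmod 4$.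

## A cyclic extension of degree 8 whose Frobenius carries both signs

Put $\sqrt{-D}=i\sqrt D$, $\sqrt{-d}=\sqrt{-D}/m$, $F=\mathbb Q(\sqrt{-d})$, and $E=F(i)=\mathbb Q(i,\sqrt D)$. Since $D\equiv5\pmod 8$ is not a square and $-D<0$, $E/\mathbb Q$ is biquadratic. Let $M=E(\alpha)$ with $\alpha^4=\varepsilon/2$, and put $\Gamma=\mathrm{Gal}(M/F)$, $\Gamma_0=\mathrm{Gal}(M/E)$.

**Step 1: show that $M/F$ is Galois.** This makes $\Gamma$ available. Let $c$ generate $\mathrm{Gal}(E/F)$. It fixes $i\sqrt D$, so $c(i)=-i$ and $c(\sqrt D)=-\sqrt D$. Then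
$$c(\varepsilon/2)=\frac{\bar\varepsilon}2=-\frac1{2\varepsilon}=-\frac14\left(\frac\varepsilon2\right)^{-1}=\left(\frac{1+i}2\right)^4\alpha^{-4}. \tag{1}$$
So every embedding of $M$ over $F$ sends $\alpha$ either to some $i^j\alpha$ (if it is the identity on $E$) or to some $i^j\frac{1+i}2\alpha^{-1}$ (if it extends $c$). Both lie in $M$.

**Step 2: attach to each $\sigma\notin\Gamma_0$ a root of $X^4=-\frac14$.** This is the invariant that will record the two signs. For $\sigma\in\Gamma\setminus\Gamma_0$ put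
$$\omega(\sigma)=\sigma(\alpha)\,\alpha\in\left\{\tfrac{\pm1\pm i}2\right\};$$
by (1) its fourth power is $-\frac14$. It does not depend on the choice of $\alpha$, since $\sigma(i^j\alpha)\,i^j\alpha=i^{-j}i^j\sigma(\alpha)\alpha$. Write $\omega=\omega(\sigma)$. As $\sigma(i)=-i$, $\sigma(\omega)=\bar\omega$ is the complex conjugate, and $\omega\bar\omega=\frac12$.

**Step 3: determine the group.** We have
$$\sigma^2(\alpha)=\sigma(\omega\alpha^{-1})=\bar\omega\,\omega^{-1}\alpha=2\bar\omega^2\alpha=\pm i\,\alpha .$$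
Since $\sigma^2$ fixes $i$, it has order 4, so $\sigma$ has order 8. Clearly $|\Gamma|\le 2\cdot4=8$, and elements outside $\Gamma_0$ exist because $c$ extends to $M$. Hence:

> $\Gamma$ is cyclic of order 8, every $\sigma\notin\Gamma_0$ generates it, and $|\Gamma_0|=4$.

**Step 4: record how $\omega$ behaves under inversion and under the involution.** We will use two rules. First,
$$\omega(\sigma^{-1})=\overline{\omega(\sigma)}: \tag{2}$$
if $\sigma^{-1}\alpha=\omega'\alpha^{-1}$, apply $\sigma$ to get $\alpha=\overline{\omega'}\sigma(\alpha)^{-1}=\overline{\omega'}\,\omega^{-1}\alpha$, so $\overline{\omega'}=\omega$. Second, let $\tau_0$ be the involution of $\Gamma$, given by $\tau_0\alpha=-\alpha$. Then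
$$\omega(\sigma\tau_0)=-\omega(\sigma). \tag{3}$$

**Step 5: read $V_n$ and $U_n$ off a Frobenius.** The extension $E=F(i)$ of $F$ is unramified outside 2. So is $M/E$, since $\varepsilon/2$ is a unit outside 2, which makes $X^4-\varepsilon/2$ separable modulo every prime not above 2. Let $\xi=x+y\sqrt{-d}\in F$, of norm $x^2+dy^2=2p$. Then $(\xi)=\mathfrak q\mathfrak p$ with primes of norm $2$ and $p$. Up to an odd square factor, $-d$ is a squarefree integer, which is again $\equiv3\pmod 8$; so 2 ramifies in $F$ and $\mathfrak q$ is the only prime above 2.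

Let $\Phi\in\Gamma$ be the Frobenius of $\mathfrak p$, and let $\mathfrak P\mid\mathfrak p$ be a prime of $M$. The residue field of $\mathfrak p$ is $\mathbb F_p$, so $\Phi(i)\equiv i^p=-i\pmod{\mathfrak P}$. Hence $\Phi\notin\Gamma_0$, and we may write
$$\omega(\Phi)=\frac{T+iJ}2,\qquad T,J\in\{\pm1\}.$$
Since $\Phi(\alpha)\equiv\alpha^p\pmod{\mathfrak P}$, we get $\omega(\Phi)\equiv\alpha^{p+1}=(\varepsilon/2)^n$. Applying $\Phi$, which preserves $\mathfrak P$ and acts by $i\mapsto-i$, $\sqrt D\mapsto-\sqrt D$, we get $\overline{\omega(\Phi)}\equiv(\bar\varepsilon/2)^n$. Adding and subtracting,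
$$V_n\equiv 2^n\,T,\qquad \sqrt D\,U_n\equiv2^n\,iJ\pmod{\mathfrak P}.$$
As $\xi\in\mathfrak P$, $\sqrt{-d}\equiv-x/y$, so $\sqrt D=-i\,m\sqrt{-d}\equiv imx/y\pmod{\mathfrak P}$. Dividing, and noting that a congruence modulo $\mathfrak P$ between rational numbers with denominators prime to $p$ is a congruence modulo $p$,
$$V_n\equiv T\,2^n,\qquad U_n\equiv J\,2^n\,\frac y{mx}\pmod p. \tag{4}$$

**Step 6: move the computation to the prime 2.** The prime $\mathfrak p$ varies; the prime $\mathfrak q$ does not. In the product formula for $\xi$ and $M/F$, the factor at a finite place $v\ne\mathfrak p,\mathfrak q$ is trivial, since $\xi$ is a unit there and $M/F$ is unramified. The infinite place is complex. At $\mathfrak p$ the extension is unramified and $\xi$ is a uniformizer, so the factor is $\Phi$. Hence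
$$\Phi=\left((\xi,M/F)_{\mathfrak q}\right)^{-1}. \tag{5}$$
The class group of $F$, which depends on $k$, plays no role, because $\mathfrak q\mathfrak p$ is principal with an explicit generator. This is where the hypothesis $2p=x^2+dy^2$ enters.

## The local symbol over $\mathbb Q_2(\sqrt{-5})$

It remains to compute a symbol at 2. Since $D\equiv5\pmod 8$, $D/5$ is a square in $\mathbb Z_2^*$, so all odd $k$ lead to the same local field. Fix $i,\sqrt5\in\overline{\mathbb Q}_2$ and put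
$$\varphi=\tfrac{1+\sqrt5}2,\quad K=\mathbb Q_2(\sqrt5),\quad R=\mathbb Z_2[\varphi],\quad N=N_{K/\mathbb Q_2},\quad \theta=i\sqrt5,\quad \mathcal F=\mathbb Q_2(\theta),\quad \mathcal E=\mathbb Q_2(i,\sqrt5).$$
$K/\mathbb Q_2$ is unramified with ring of integers $R$. $\mathcal E/\mathbb Q_2$ has degree 4, as $-1,5,-5$ are non-squares in $\mathbb Q_2$.

For $e\in R^*$ with $N(e)=-1$ let $M_e=\mathcal E(\alpha)$, $\alpha^4=e/2$. Steps 1–4 used only $\varepsilon\bar\varepsilon=-1$ and the action on $i$ and $\sqrt D$. So they apply verbatim with $e,\sqrt5,\mathcal F,\mathcal E$ in place of $\varepsilon,\sqrt D,F,E$: the group $\Gamma=\mathrm{Gal}(M_e/\mathcal F)$ is cyclic of order 8, with $\Gamma_0=\mathrm{Gal}(M_e/\mathcal E)$ of order 4, and $\omega(\sigma)$ satisfies (2) and (3). For $\xi\in\mathcal F^*$ with $(\xi,M_e/\mathcal F)\notin\Gamma_0$ put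
$$\Omega_e(\xi)=\omega\left((\xi,M_e/\mathcal F)^{-1}\right),$$
the inverse being there to match (5).

**Step 7: decide when the symbol lies in $\Gamma_0$.** This tells us where $\Omega_e$ is defined. The symbol is in $\Gamma_0$ if and only if it fixes $i$. By facts 2 and 3 its restriction to $\mathbb Q_2(i)$ is $(N_{\mathcal F/\mathbb Q_2}\xi,\mathbb Q_2(i)/\mathbb Q_2)$. So by the example above, $(\xi,M_e/\mathcal F)\in\Gamma_0$ if and only if $N_{\mathcal F/\mathbb Q_2}\xi=2^rv$ with $v\equiv1\pmod 4$.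

**Step 8: see what happens when $e$ changes by a fourth power.** This will let us compare $k$ with $1$. Let $\eta\in R^*$ with $N(\eta)=\pm1$. Then $N(e\eta^4)=-1$, $M_{e\eta^4}=M_e$, and $\alpha\eta$ is a fourth root of $e\eta^4/2$. If $\sigma\notin\Gamma_0$, then $\sigma$ fixes $\theta$ and moves $i$, so it moves $\sqrt5$, and $\sigma(\alpha\eta)\,\alpha\eta=\omega(\sigma)\,\sigma(\eta)\eta=\omega(\sigma)N(\eta)$. Hence
$$\Omega_{e\eta^4}=N(\eta)\,\Omega_e. \tag{6}$$

**Step 9: prove that $(a,M_e/\mathcal F)=1$ for all $a\in\mathbb Q_2^*$.** This allows scaling $\xi$ freely. The conjugates of $e/2$ over $\mathbb Q_2$ are $e/2$ and $\bar e/2=\left(\frac{1+i}2\right)^4(e/2)^{-1}$, so all their fourth roots lie in $M_e$. Hence $M_e$ is the splitting field over $\mathbb Q_2$ of $(X^4-\frac e2)(X^4-\frac{\bar e}2)(X^2+1)(X^2-5)$, and is Galois over $\mathbb Q_2$. Let $\mathcal G=\mathrm{Gal}(M_e/\mathbb Q_2)$ and $\rho\in\mathcal G\setminus\Gamma$, so that $\rho(\theta)=-\theta$.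 There are two cases.

- If $\rho$ fixes $i$ and moves $\sqrt5$, then $\rho\alpha=\kappa\alpha^{-1}$ with $\kappa^4=-\frac14$, so $\kappa\in\mathbb Q_2(i)$ and $\rho^2\alpha=\kappa(\kappa\alpha^{-1})^{-1}=\alpha$.
- If $\rho$ moves $i$ and fixes $\sqrt5$, then $\rho\alpha=i^j\alpha$, so $\rho^2\alpha=i^{-j}i^j\alpha=\alpha$.

Also $\rho^2$ fixes $i$ and $\sqrt5$, so $\rho^2=1$. Every element of $\mathcal G\setminus\Gamma$ therefore has square $1$. For $\gamma\in\Gamma$, applying this to $\rho$ and $\rho\gamma$ gives $\rho\gamma\rho\gamma=1$, that is, $\rho\gamma\rho^{-1}=\gamma^{-1}$. The transfer sends $\gamma\in\Gamma$ to $\gamma\cdot\rho\gamma\rho^{-1}=1$ and $g\notin\Gamma$ to $g^2=1$; it is trivial. By fact 4, $(a,M_e/\mathcal F)=1$ for $a\in\mathbb Q_2^*$.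

Two consequences, for $a\in\mathbb Q_2^*$ and $\bar\xi$ the conjugate of $\xi$ over $\mathbb Q_2$:
$$\Omega_e(a\xi)=\Omega_e(\xi),\qquad \Omega_e(\bar\xi)=\overline{\Omega_e(\xi)}. \tag{7}$$
For the second, $\xi\bar\xi\in\mathbb Q_2^*$ gives $(\bar\xi,M_e/\mathcal F)=(\xi,M_e/\mathcal F)^{-1}$; now use (2).

## The function $G$: a table of eight values from two primes

For $t\in\mathbb Z_2^*$ we have $N_{\mathcal F/\mathbb Q_2}(t+\theta)=t^2+5\equiv6\pmod 8$, so it is $2v$ with $v\equiv3\pmod 4$. By Step 7 we may define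
$$G(t)=\Omega_\varphi(t+\theta)=\frac{T(t)+iJ(t)}2,\qquad T(t),J(t)\in\{\pm1\}.$$
Write $\chi(\xi)=(\xi,M_\varphi/\mathcal F)$. Three rules, with two numerical values, will give $G$ completely.

**Step 10: $G(-t)=\overline{G(t)}$.** This halves the table. Indeed $-t+\theta=-(t-\theta)=-\overline{(t+\theta)}$; apply (7).

**Step 11: $G(t)$ depends only on $t$ modulo 16.** This makes the table finite. First, every $1+4c_1\theta$ with $c_1\in\mathbb Z_2$ lies in $\mathbb Q_2^*(1+2c\theta)^2$ for some $c\in\mathbb Z_2$. Indeed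
$$(1+2c\theta)^2=(1-20c^2)+4c\theta,$$
so we need $c=c_1(1-20c^2)$. The polynomial $20c_1X^2+X-c_1$ has derivative $\equiv1\pmod 2$ and the root $c_1$ modulo 2, so Hensel's lemma solves it. Moreover $c\equiv c_1\pmod 4$, so $c$ is even if $c_1$ is.

Now take $1+8b\theta$, $b\in\mathbb Z_2$. With $c_1=2b$ it lies in $\mathbb Q_2^*(1+2c\theta)^2$ with $c$ even. Then $1+2c\theta=1+4\cdot\frac c2\theta$ lies in $\mathbb Q_2^*(1+2c'\theta)^2$. So $1+8b\theta\in\mathbb Q_2^*(1+2c'\theta)^4$. As the norm $1+20c'^2$ of $1+2c'\theta$ is $\equiv1\pmod 4$, Step 7 gives $\chi(1+2c'\theta)\in\Gamma_0$, a group of order 4. With Step 9, $\chi(1+8b\theta)=1$.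

Finally, if $t\equiv t_1\pmod{16}$, then
$$\frac{t_1+\theta}{t+\theta}=\frac{(t_1+\theta)(t-\theta)}{t^2+5}\in\mathbb Q_2^*\left(tt_1+5+(t-t_1)\theta\right),$$
and $tt_1+5\equiv t^2+5\equiv6\pmod 8$ is twice a unit. So the quotient lies in $\mathbb Q_2^*(1+8b\theta)$ with $b=\frac{t-t_1}{8(tt_1+5)}\in\mathbb Z_2$. Hence $\chi(t_1+\theta)=\chi(t+\theta)$ and $G(t_1)=G(t)$.

**Step 12: $G\left(\frac{t-20}{1+4t}\right)=-G(t)$.** This links different residue classes modulo 16. It comes from an element whose symbol is the involution $\tau_0$. We have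
$$(1+\theta)^2=-4+2\theta=2\theta\left(1+\tfrac25\theta\right),\qquad \left(1+\tfrac25\theta\right)^2=\tfrac15(1+4\theta).$$
By Step 9, $\chi(2)=\chi(5)=1$ and $\chi(\theta)^2=\chi(-5)=1$. So
$$\chi(1+4\theta)=\chi\left(1+\tfrac25\theta\right)^2=\left(\chi(1+\theta)^2\chi(\theta)^{-1}\right)^2=\chi(1+\theta)^4 .$$
The norm of $1+\theta$ is $6$, so $\chi(1+\theta)\notin\Gamma_0$ has order 8, and $\chi(1+4\theta)=\tau_0$. Now
$$(t+\theta)(1+4\theta)=(t-20)+(1+4t)\theta=(1+4t)\left(\tfrac{t-20}{1+4t}+\theta\right),$$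
and (3), applied to $\sigma=\chi(t+\theta)^{-1}$, gives the claim.

Since $5^{-1}\equiv13\pmod{16}$: for $t=1$, $\frac{-19}5\equiv13\cdot13\equiv9$; for $t=5$, $\frac{-15}{21}\equiv\frac15\equiv13\pmod{16}$. So
$$G(9)=-G(1),\qquad G(13)=-G(5).$$

**Step 13: get two values from two primes.** The rules leave two unknowns, $G(1)$ and $G(5)$. We find them by running Step 5 backwards with $k=1$, $D=d=5$, $m=1$, $\varepsilon=\varphi$. Choose an embedding $\iota:\overline{\mathbb Q}\to\overline{\mathbb Q}_2$ with $\iota(i)=i$, $\iota(\sqrt5)=\sqrt5$. It induces the place $\mathfrak q$ of $F$. The completion of $M$ is $M_\varphi$, of degree 8 over $\mathcal F$, so the decomposition group is all of $\Gamma$, identified with $\mathrm{Gal}(M_\varphi/\mathcal F)$. Since $\iota(i)=i$, the invariant $\omega$ is the same on both sides. So by (5) and (7),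
$$\omega(\Phi)=\Omega_\varphi(x+y\theta)=G(x/y).$$

- $p=3$, $x=y=1$, $n=1$, $V_1=U_1=1$. By (4), $1\equiv2T$ and $1\equiv2J\pmod 3$, so $T=J=-1$ and $G(1)=\frac{-1-i}2$.
- $p=23$, $x=1$, $y=3$, $n=6$, $V_6=18$, $U_6=8$, $2^6\equiv18\pmod{23}$. By (4), $18\equiv18T$; and $8\equiv18\cdot 3J=54J\equiv8J\pmod{23}$. So $T=J=1$. As $\frac13\equiv11\pmod{16}$, $G(11)=\frac{1+i}2$, and Step 10 gives $G(5)=\overline{G(11)}=\frac{1-i}2$.

Steps 10 and 12 now fill in the rest: $G(15)=\overline{G(1)}$, $G(9)=-G(1)$, $G(7)=\overline{G(9)}$, $G(13)=-G(5)$, $G(3)=\overline{G(13)}$.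

| $t$ mod 16 | 1 | 3 | 5 | 7 | 9 | 11 | 13 | 15 |
|---|---|---|---|---|---|---|---|---|
| $T(t)$ | $-$ | $-$ | $+$ | $+$ | $+$ | $+$ | $-$ | $-$ |
| $J(t)$ | $-$ | $-$ | $-$ | $-$ | $+$ | $+$ | $+$ | $+$ |

As a check, $p=7$ with $x=3$, $y=1$, $n=2$ has $V_2=3\equiv-2^2$ and $U_2=1\equiv-2^2\cdot\frac13\pmod 7$. So $T=J=-1$, in agreement with the column $t=3$.

Comparing with the definition of $\left(\frac{-2}t\right)$, the table gives
$$T(t)J(t)=\left(\tfrac{-2}t\right). \tag{8}$$

**Step 14: express $T(t)$ through $\frac{t^2+5}2$.** The reason is that $\frac{t^2+5}2$ will turn out to be $p$ times a square. For $q\in\mathbb Z_2$ with $q\equiv3\pmod 4$, let $h(q)=-1$ if $q\equiv3,7\pmod{16}$ and $h(q)=+1$ if $q\equiv11,15\pmod{16}$. For $t\equiv\pm1,\pm3,\pm5,\pm7\pmod{16}$ the number $\frac{t^2+5}2$ is $\equiv3,7,15,11\pmod{16}$ respectively. By the table $T(t)=-,-,+,+$ in these four cases. Hence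
$$T(t)=h\left(\tfrac{t^2+5}2\right). \tag{9}$$
If $\lambda\in\mathbb Z_2^*$, then $\lambda^2\equiv1$ or $9\pmod{16}$ according as $\left(\frac2\lambda\right)=1$ or $-1$. Since $9q\equiv q+8\pmod{16}$ and adding 8 flips $h$,
$$h(\lambda^2q)=\left(\tfrac2\lambda\right)h(q). \tag{10}$$
Finally, for a prime $p\equiv3\pmod4$ and $n=\frac{p+1}4$,
$$h(p)=(-1)^n\left(\tfrac2{(p-1)/2}\right). \tag{11}$$
Indeed, for $p\equiv3,7,11,15\pmod{16}$ we have $(-1)^n=-,+,-,+$ and $\frac{p-1}2\equiv1,3,5,7\pmod 8$, so the second factor is $+,-,-,+$; the products $-,-,+,+$ are the values of $h$.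

## Comparing $\varepsilon$ with the golden ratio in $\mathbb Z_2[\varphi]$

Everything is known for $e=\varphi$. By (6) we can pass to any $e$ that is $\varphi$ times a fourth power. For $k=11$ this is visible: $\frac{11+5\sqrt5}2=\varphi^5=\varphi\cdot\varphi^4$, with $N(\varphi)=-1$. For $k=521$ likewise: $\frac{521+233\sqrt5}2=\varphi^{13}=\varphi\cdot(\varphi^3)^4$, with $N(\varphi^3)=-1$. The lemma says that 2-adically this always happens, provided the sign of $\sqrt{D/5}$ is well chosen.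

**Lemma.** Let $k\equiv1,3\pmod 8$. There are $u\in\mathbb Z_2^*$ with $u^2=D/5$ and $\eta\in R^*$ with $N(\eta)=\nu$ such that
$$\frac{k+u\sqrt5}2=\varphi\,\eta^4,\qquad \nu=\begin{cases}+1&k\equiv1,3\pmod{16},\\-1&k\equiv9,11\pmod{16},\end{cases}\qquad u\equiv\begin{cases}1\pmod 8&k\equiv1\pmod 8,\\5\pmod 8&k\equiv3\pmod 8.\end{cases}$$

The two examples agree: $11\equiv11\pmod{16}$, $\nu=-1$, $u=5$; and $521\equiv9\pmod{16}$, $\nu=-1$, $u=233\equiv1\pmod 8$.

*Proof.* Let $H=\{h\in R^*:N(h)=1\}$ and $H_j=\{h\in H: h\equiv1\bmod 2^jR\}$.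

**Step 15: describe $H$.** We need to recognize fourth powers in it. The ring $R/2R$ is the field with 4 elements. The group $\mu_3\subset K$ consists of elements of norm 1 (conjugation inverts them) and maps isomorphically onto $(R/2R)^*$. So $H=\mu_3\times H_1$.

Let $h=1+2^jr\in H_j$, $j\ge1$. From $N(h)=1$ we get
$$\mathrm{Tr}\,r+2^jN(r)=0, \tag{12}$$
so $\mathrm{Tr}\,r$ is even. If $r=a+b\varphi$, then $\mathrm{Tr}\,r=2a+b$, so $b$ is even. For $j=1$ this says $r\equiv0$ or $1\pmod{2R}$, that is, $h\equiv1$ or $3\equiv-1\pmod{4R}$. So $H_1=\{\pm1\}\times H_2$.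

For $j\ge2$ the logarithm is an isomorphism $1+2^jR\to2^jR$ commuting with conjugation, so it maps $H_j$ onto $\{z\in2^jR:\bar z=-z\}=2^j\sqrt5\,\mathbb Z_2$. (An element $a+b\varphi$ of trace $0$ has $b=-2a$ and equals $-a\sqrt5$.) Hence $[H_j:H_{j+1}]=2$, $H_2^2=H_3$ and $H_2^4=H_4$.

To locate $\varphi$: $\varphi^3=2+\sqrt5$ and $\varphi^6=9+4\sqrt5=1+4(2+\sqrt5)$, so $\varphi^6\in H_2\setminus H_3$ and $\varphi^{12}\in H_3\setminus H_4$. Also $\varphi^2\in H$. Write $\varphi^2=\zeta_0e_0h_0$ according to $H=\mu_3\times\{\pm1\}\times H_2$. Cubing, $\varphi^6=e_0h_0^3$, so $e_0=1$ and $h_0\notin H_3$.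

**Step 16: choose $u$, and a sign $e$.** The aim is to make the quotient by $\varphi$ nearly a fourth power. Let $w\in\mathbb Z_2$ with $w^2=D/5\equiv1\pmod 8$. The elements $\varepsilon_\pm=\frac{k\pm w\sqrt5}2$ lie in $R$, as $k,w$ are odd, and have norm $\frac{k^2-D}4=-1$. Put $h_\pm=\varepsilon_\pm/\varphi\in H$. Then
$$h_+h_-=N(\varepsilon_+)\varphi^{-2}=-\varphi^{-2}.$$
In $H/\mu_3H_3\cong\{\pm1\}\times H_2/H_3\cong\{\pm1\}\times\mathbb Z/2$ this product has class $(-,1)$ by Step 15. So the second components of the classes of $h_+$ and $h_-$ are different, and exactly one of them is $0$. Therefore, for some $u=\pm w$ and some $e=\pm1$,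
$$ek+eu\sqrt5=2\varphi\zeta h,\qquad \zeta\in\mu_3,\ h\in H_3. \tag{13}$$

The choice of $u$ matters. For $k=1$ and $u=-1$ the quotient is $\frac{1-\sqrt5}2\big/\varphi=-\varphi^{-2}$, of class $(-,1)$. But every $\eta^4$ with $N(\eta)=\pm1$ lies in $\mu_3H_3$: if $N(\eta)=1$ then $\eta^4\in\mu_3H_2^4$, and if $\eta=\varphi h'$ with $h'\in H$ then $\eta^4=\zeta_0^2h_0^2h'^4$ with $h_0^2\in H_3$.

**Step 17: reduce (13) modulo 16.** This finds $e$, $u$ and the position of $h$ in terms of $k$. Write $h=1+8r$. By Step 15, $r=a+b\varphi$ with $b$ even, so $r=a'+b'\sqrt5$ with $a'=a+\frac b2$, $b'=\frac b2$ in $\mathbb Z_2$. By (12), $2a'=-8N(r)$, so $4\mid a'$ and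
$$h\equiv1+8b'\sqrt5\pmod{32\,\mathbb Z_2[\sqrt5]}.$$
Moreover $r=(a'-b')+2b'\varphi$, so $h\in H_4$ if and only if $2\mid r$, if and only if $b'$ is even.

The nontrivial cube roots of unity are $\frac{-1+v\sqrt5}2$ with $5v^2=-3$. As $5\cdot25=125\equiv-3\pmod{128}$, we get $v^2\equiv25\pmod{128}$. Of the even numbers $v-5$, $v+5$, which differ by $10$, one is $\equiv2\pmod 4$; the other is divisible by $64$. So $v\equiv\pm5\pmod{64}$. Now
$$2\varphi\cdot\frac{-1+v\sqrt5}2=\frac{(5v-1)+(v-1)\sqrt5}2\equiv\begin{cases}12+2\sqrt5&v\equiv5,\\-13-3\sqrt5&v\equiv-5\pmod{64},\end{cases}$$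
the result being taken modulo $32\,\mathbb Z_2[\sqrt5]$. If $v\equiv5$, then in (13) $ek\equiv12+80b'$ would be even, which is impossible. So there are two possibilities.

- $\zeta=1$: $ek+eu\sqrt5\equiv(1+\sqrt5)(1+8b'\sqrt5)=(1+40b')+(1+8b')\sqrt5$, so $ek\equiv1+8b'\pmod{16}$ and $eu\equiv1\pmod 8$.
- $\zeta\ne1$: $ek+eu\sqrt5\equiv(-13-3\sqrt5)(1+8b'\sqrt5)=(-13-120b')+(-3-104b')\sqrt5$, so $ek\equiv3+8b'\pmod{16}$ and $eu\equiv5\pmod 8$.

In both cases $ek\equiv1,3\pmod 8$. Since $k\equiv1,3\pmod 8$, whereas $-k\equiv7,5$, we get $e=1$. So $k\equiv1\pmod 8$ belongs to the first case with $u\equiv1\pmod 8$, and $k\equiv3\pmod 8$ belongs to the second with $u\equiv5\pmod 8$. Also, $b'$ is even if and only if $k\equiv1,3\pmod{16}$.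

**Step 18: extract the fourth root.** By (13) with $e=1$, $\frac{k+u\sqrt5}2=\varphi\zeta h$; it remains to write $\zeta h=\eta^4$. Note $\zeta=\zeta^4$. If $b'$ is even, $h\in H_4=H_2^4$, so $\zeta h=\eta^4$ with $\eta\in H$ and $\nu=1$. If $b'$ is odd, that is, $k\equiv9,11\pmod{16}$, then $h\in H_3\setminus H_4=\varphi^{12}H_4$, so $\zeta h=(\zeta\varphi^3\eta')^4$ with $\eta'\in H_2$. Here $\eta=\zeta\varphi^3\eta'$ has $\nu=N(\varphi)^3=-1$. $\square$

## The signs for $k\equiv1,3\pmod 8$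

**Step 19: compute $\omega(\Phi)$ for general $k$.** This joins (5), (6) and the Lemma. Let $u,\eta,\nu$ be as in the Lemma. Choose an embedding $\iota:\overline{\mathbb Q}\to\overline{\mathbb Q}_2$ with $\iota(i)=i$ and $\iota(\sqrt D)=u\sqrt5$. It exists because $\mathbb Q(i,\sqrt D)$ is biquadratic and $(u\sqrt5)^2=D$. Then
$$\iota(\varepsilon)=\frac{k+u\sqrt5}2=\varphi\eta^4,\qquad \iota(\sqrt{-d})=\frac{i\,u\sqrt5}m=\frac um\,\theta .$$
The completions of $F$ and $M$ along $\iota$ are $\mathcal F$ and $M_{\iota(\varepsilon)}$, and as in Step 13 the invariant $\omega$ is the same globally and locally. Moreover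
$$\iota(\xi)=x+\frac{uy}m\theta=\frac{uy}m\,(t+\theta),\qquad t=\frac{mx}{uy}\in\mathbb Z_2^* .$$
By (5), (7) and (6), $\omega(\Phi)=\Omega_{\iota(\varepsilon)}(\iota\xi)=\Omega_{\varphi\eta^4}(t+\theta)=\nu\,G(t)$. So in (4),
$$T=\nu\,T(t),\qquad J=\nu\,J(t). \tag{14}$$

**Step 20: prove (A).** Since $d=D/m^2=5u^2/m^2$, we have $x^2+5\left(\frac{uy}m\right)^2=2p$. Dividing by $2\left(\frac{uy}m\right)^2$,
$$\frac{t^2+5}2=p\left(\frac m{uy}\right)^2 .$$
By (9), (10) and (11),
$$T(t)=\left(\tfrac2{umy}\right)h(p)=(-1)^n\left(\tfrac2{(p-1)/2}\right)\left(\tfrac2{my}\right)\left(\tfrac2u\right)=(-1)^n\,s\left(\tfrac2u\right).$$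
With (14) and (4), $V_n\equiv\nu\left(\frac2u\right)s\,(-2)^n\pmod p$. By the Lemma $\left(\frac2u\right)=1$ for $k\equiv1\pmod 8$ (where $u\equiv1$) and $-1$ for $k\equiv3\pmod 8$ (where $u\equiv5$). So
$$\nu\left(\tfrac2u\right)=+1,\ -1,\ -1,\ +1\qquad\text{for } k\equiv1,\ 3,\ 9,\ 11\pmod{16}.$$
This is (A) for $k\equiv1,3\pmod 8$, and the reduction $k\mapsto-k$ gives $k\equiv5,7\pmod 8$.

**Step 21: prove (B).** By (4), $U_n\equiv J\,2^n\frac y{mx}\equiv TJ\,\frac y{mx}\,V_n\pmod p$, as $V_n\equiv T2^n$ and $T^2=1$. By (14) and (8),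
$$TJ=\nu^2\,T(t)J(t)=\left(\tfrac{-2}t\right)=\left(\tfrac{-2}{mxy}\right)\left(\tfrac{-2}u\right),$$
where inverses do not matter because the symbol takes values $\pm1$. Here $\left(\frac{-2}u\right)=1$ if $k\equiv1\pmod 8$ and $\left(\frac{-2}5\right)=-1$ if $k\equiv3\pmod 8$; that is, $\left(\frac{-2}u\right)=(-1)^{(k-1)/2}$. This is (B) for $k\equiv1,3\pmod 8$, and the reduction $k\mapsto-k$ gives the remaining odd $k$. The Theorem is proved, and with $m=1$ so is the Corollary. $\blacksquare$
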